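# Products of $p$-adic integers and continuous cross sections in the Bohr topology

## 1. Cutting the rationals at an irrational point

Write $\mathbf T=\mathbf R/\mathbf Z$, let $\|t\|$ be the distance from $t\in\mathbf T$ to $0$, and let $e(t)=e^{2\pi i t}$. We want to choose one rational number from each class of $\mathbf Q/\mathbf Z$, and to choose it continuously. The topology we use is the following one.

**Definition (Bohr topology).** For an abelian group $A$, the Bohr topology is the initial topology for the family of all homomorphisms $A\to\mathbf T$. We write $A^\#$ for $A$ with this topology, and $\widehat A=\mathrm{Hom}(A,\mathbf T)$ for the group of these homomorphisms, the characters of $A$.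

Basic neighborhoods of $0$ in $A^\#$ are the sets $\{x:\|\eta_i(x)\|<\varepsilon,\ i\le k\}$ with $\eta_1,\dots,\eta_k\in\widehat A$, and translations are homeomorphisms. A map into $A^\#$ is continuous at a point exactly when its composite with every $\chi\in\widehat A$ is. Hence every homomorphism $f:A\to B$ is Bohr-continuous, since $\chi\circ f$ is a character of $A$ for each $\chi\in\widehat B$. Also $(A\times B)^\#=A^\#\times B^\#$, because a character of $A\times B$ is a sum of a character of $A$ and one of $B$.

The obvious choice of representatives is $s_0:\mathbf Q/\mathbf Z\to\mathbf Q\cap[0,1)$. It is not Bohr-continuous at $0$. To see this, let $U$ be a basic neighborhood of $0$ given by $\eta_1,\dots,\eta_k$ and $\varepsilon$; we may shrink $\varepsilon$ so that $\varepsilon\le\frac18$. Add to the list the inclusion $\mathbf Q/\mathbf Z\subset\mathbf T$. Cut $\mathbf T^{k+1}$ into finitely many cells of side less than $\varepsilon$. Since $\mathbf Q/\mathbf Z$ is infinite, two distinct elements fall in the same cell, and their difference $z\neq0$ satisfies $\|z\|<\varepsilon$ and $\|\eta_i(z)\|<\varepsilon$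 for all $i$. So $\pm z\in U$. Replacing $z$ by $-z$ if necessary, $s_0(z)=t\in(0,\varepsilon)$ and $s_0(-z)=1-t$. For the character $\chi(q)=q/2 \bmod 1$ of $\mathbf Q$ we get $\|\chi(s_0(-z))\|=\frac12-\frac t2\ge\frac7{16}$, although $\chi(s_0(0))=0$. This happens in every $U$, so $s_0$ is discontinuous at $0$.

The trouble is that the circle was cut at a point of $\mathbf Q/\mathbf Z$. Fix instead an irrational $\theta\in(0,1)$ and let $s:\mathbf Q/\mathbf Z\to\mathbf Q\cap(\theta-1,\theta)$ choose representatives there. Since $\theta$ is irrational, each class has exactly one, and $s(0)=0$.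

**Lemma 1.** The map $s:(\mathbf Q/\mathbf Z)^\#\to\mathbf Q^\#$ is continuous. Hence $s_n=s\times\dots\times s$ is a Bohr-continuous cross section of $\pi:\mathbf Q^n\to(\mathbf Q/\mathbf Z)^n$.

*Proof.* The map $\mathbf T\setminus\{\theta\}\to(\theta-1,\theta)$ choosing representatives is a homeomorphism, so $s$ is continuous into $\mathbf R$ for the topology that $\mathbf Q/\mathbf Z$ inherits from $\mathbf T$. That topology is coarser than the Bohr topology, because $\mathbf Q/\mathbf Z\subset\mathbf T$ is a character. So $s:(\mathbf Q/\mathbf Z)^\#\to\mathbf R$ is continuous.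

Let $\chi\in\widehat{\mathbf Q}$ and choose $r\in\mathbf R$ with $r\equiv\chi(1)$ mod $1$. The homomorphism $q\mapsto\chi(q)-rq$ mod $1$ vanishes on $\mathbf Z$, so it equals $\eta(q+\mathbf Z)$ for some $\eta\in\widehat{\mathbf Q/\mathbf Z}$. Thus
$$\chi(s(x))=r\,s(x)+\eta(x)\bmod 1, \tag{1}$$
which is continuous on $(\mathbf Q/\mathbf Z)^\#$. The statement for $s_n$ follows from the product rule for Bohr topologies. $\square$

The same happens for $p$-adic numbers. We have $\mathbf Q_p=\mathbf Z[1/p]+\mathbf Z_p$, so $\mathbf Q_p/\mathbf Z_p\cong\mathbf Z[1/p]/\mathbf Z\subset\mathbf Q/\mathbf Z$. Keeping only the digits of a $p$-adic number at negative powers of $p$ gives the representative in $\mathbf Z[1/p]\cap[0,1)$, and the argument above shows that this choice is discontinuous at $0$: the group $\mathbf Z[1/p]/\mathbf Z$ is infinite, and $q\mapsto q/2$ extends from $\mathbf Z[1/p]$ to a character of $\mathbf Q_p$ because $\mathbf T$ is divisible. On the other hand, $x\mapsto s(x)\in\mathbf Q\subset\mathbf Q_p$ is a continuous cross section of $\mathbf Q_p\to\mathbf Q_p/\mathbf Z_p$, being a composite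 of $(\mathbf Z[1/p]/\mathbf Z)^\#\to(\mathbf Q/\mathbf Z)^\#$, $s$, and the homomorphism $\mathbf Q\to\mathbf Q_p$. The cut is made in the real circle, even though the group is $p$-adic.

How far can one push this? To one copy of $\mathbf Z_p$ for every prime? To many copies?

## 2. Cross sections over a divisible hull, and the product $\prod_p\mathbf Z_p^{n_p}$

We recall three textbook facts. A homomorphism from a subgroup $A\le B$ into a divisible group extends to $B$. A divisible subgroup is a direct summand. Every abelian group $H$ sits in a divisible group $G$, its *divisible hull*, in which it is essential: every nonzero subgroup of $G$ meets $H$ nontrivially; and $G$ is unique up to isomorphism over $H$. For example, $\mathbf Z$ has hull $\mathbf Q$, $\mathbf Z_p$ has hull $\mathbf Q_p$, and $\mathbf Z/p$ has hull $\mathbf Z[1/p]/\mathbf Z$. Since $\mathbf T$ is divisible, characters extend from subgroups, and so they separate points.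

**Definition (ccs-group).** Let $H$ be an abelian group, $G$ its divisible hull, $D=G/H$ and $\varphi:G\to D$ the quotient map. A cross section is a map $\Gamma:D\to G$ with $\varphi\circ\Gamma=\mathrm{id}_D$. The group $H$ is a ccs-group, written $H\in\mathbf{ACCS}(\#)$, if some cross section is continuous as a map $D^\#\to G^\#$.

The notation $G$, $D$, $\varphi$ is kept throughout. A cross section need not be a homomorphism. A divisible group is trivially ccs, because $G=H$ and $D=0$. Section 1 shows that $\mathbf Z^n$ and $\mathbf Z_p$ are ccs. The class is known to be closed under finite products, so each $\mathbf Z_p^{n}$ is ccs as well. The paper "A Class Of Abelian Groups Defined By Continuous Cross Sections In The Bohr Topology" is the source of the following question: is $\prod_p\mathbf Z_p^{n_p}$, over all primes $p$, a ccs-group for every sequence $n_p\in\mathbf N$?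

Let us make the objects concrete. For $H=\prod_p\mathbf Z_p^{n_p}$ put
$$G=\Big\{g\in\prod_p\mathbf Q_p^{n_p}: Ng\in H\text{ for some }N\ge1\Big\}.$$
This group is divisible and torsion-free, and every nonzero $g\in G$ has a nonzero multiple in $H$; so it is the divisible hull of $H$. If $Ng\in H$ and $p\nmid N$, then $N$ is a unit of $\mathbf Z_p$ and $g_p\in\mathbf Z_p^{n_p}$. Hence $D\cong\bigoplus_p(\mathbf Q_p/\mathbf Z_p)^{n_p}$.

Suppose first that $n_p=1$ for all $p$. Then $D\cong\bigoplus_p\mathbf Z[1/p]/\mathbf Z=\mathbf Q/\mathbf Z$. A sensible first try is to treat the coordinates separately: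
$$\Gamma_{\mathrm{co}}(x)_p=s(x_p),\qquad x=(x_p)\in\bigoplus_p\mathbf Z[1/p]/\mathbf Z .$$
The values lie in $G$ because $s(0)=0$. Now test continuity. For $\chi\in\widehat G$, apply (1) to the restriction of $\chi$ to each $\mathbf Q\subset\mathbf Q_p$, with real numbers $r_p$. The result is
$$\chi(\Gamma_{\mathrm{co}}(x))=\sum_p r_p\,s(x_p)+\eta(x)\bmod 1,\qquad\eta\in\widehat D .$$
Each summand is continuous, but there are infinitely many of them, and a Bohr neighborhood is controlled by finitely many characters. The argument stops here; in Section 4 we shall prove that $\Gamma_{\mathrm{co}}$ is indeed discontinuous at $0$.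

For $n_p=1$ there is a way around. Send $x\in\mathbf Q/\mathbf Z$ to the diagonal element $(s(x),s(x),\dots)\in G$. This is a composite of $s$ and a homomorphism, so it is continuous. It is a cross section: in $\mathbf Q_p/\mathbf Z_p$ the class of the rational $s(x)$ is the $p$-component of $x$, since the components of $x$ at other primes have denominators prime to $p$. A single real cut serves all primes. With $n$ real cuts we can serve all primes having $n_p\le n$. The following theorem says that nothing else is possible.

**Theorem A.** Let $H=\prod_p\mathbf Z_p^{n_p}$, let $G$ be its divisible hull, and $\varphi:G\to G/H$.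

1. If $(n_p)$ is bounded, then $H\in\mathbf{ACCS}(\#)$.
2. If $(n_p)$ is unbounded, then $H\notin\mathbf{ACCS}(\#)$. In fact every cross section of $\varphi$ is discontinuous, as a map $(G/H)^\#\to G^\#$, at every point.

So the answer is no: $\prod_p\mathbf Z_p^{n_p}$ is a ccs-group if and only if $(n_p)$ is bounded, and for instance $\prod_p\mathbf Z_p^{\,p}$ is not one.

**Theorem B.** Let $H$ be any abelian group and put $d_p(H)=\dim_{\mathbf F_p}H/pH$.

1. If $H\in\mathbf{ACCS}(\#)$ (or merely some cross section of $\varphi$ is continuous at one point), then $\sup_pd_p(H)<\infty$.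
2. If $H$ has elements $h_1,\dots,h_n$ whose images span $H/pH$ for every prime $p$, then $H\in\mathbf{ACCS}(\#)$.
3. If $H\to\prod_pH/pH$ is surjective, then $H\in\mathbf{ACCS}(\#)\iff\sup_pd_p(H)<\infty$. This applies to all groups admitting a compact Hausdorff group topology, to all algebraically compact groups, and to all cotorsion groups.

A group is *algebraically compact* if every system of linear equations over it, each equation having finitely many unknowns, is solvable as soon as all its finite subsystems are. For example, $\mathbf Z_p$ is algebraically compact: each equation defines a closed subset of a power of the compact group $\mathbf Z_p$. The group $\mathbf Z$ is not: by the Chinese remainder theorem every system $x-py_p=h_p$ ($p$ prime) is finitely solvable, but $\mathbf Z\to\prod_p\mathbf F_p$ is not onto, as the target is uncountable. A group is *cotorsion* if it is an epimorphic image of an algebraically compact group; so $\mathbf Z_p$ and all its quotients are examples.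

The number $d_p(H)$ enters through the $p$-socle $D[p]=\{x\in D:px=0\}$.

**Lemma 2.** $D$ is a torsion group, $G[p]=H[p]$, and $\varphi(g)\mapsto pg+pH$ is an isomorphism $D[p]\to H/pH$. So $\dim_{\mathbf F_p}D[p]=d_p(H)$.

*Proof.* If $0\ne g\in G$, then $\langle g\rangle\cap H\ne0$, so some multiple $mg$ with $m\ge1$ is in $H$; thus $D$ is torsion. If moreover $pg=0$, then $\langle g\rangle$ has prime order and meets $H$, so $g\in H$. This gives $G[p]=H[p]$.

We have $\varphi(g)\in D[p]$ exactly when $pg\in H$. Changing $g$ by $h\in H$ changes $pg$ by $ph\in pH$, so the map is well defined. It is onto because $G=pG$. If $pg=ph$ with $h\in H$, then $g-h\in G[p]\subseteq H$, so $\varphi(g)=0$; hence it is injective. $\square$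

For $H=\mathbf Z$ the lemma identifies the class of $a/p$ in $\mathbf Q/\mathbf Z$ with $a\in\mathbf F_p$. The isomorphism is natural: if $f:G_1\to G_2$ maps $H_1$ into $H_2$, the induced map $D_1[p]\to D_2[p]$ corresponds to $H_1/pH_1\to H_2/pH_2$. For $H=\prod_q\mathbf Z_q^{n_q}$, multiplication by $p$ is invertible on $\mathbf Z_q$ for $q\ne p$, so $H/pH=\mathbf F_p^{n_p}$ and $d_p(H)=n_p$.

## 3. Finitely many real cuts suffice when the ranks are bounded

**Proof of Theorem B.2.** The plan is to carry the section $s_n$ of Lemma 1 over to $H$ by homomorphisms.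

**Step 1: comparison maps.** We construct a map $(\mathbf Q/\mathbf Z)^n\to D$ that is onto on socles. Let $f_0:\mathbf Z^n\to H$ send the standard basis to $h_1,\dots,h_n$. Since $G$ is divisible, $f_0$ extends to $f:\mathbf Q^n\to G$, which induces $\bar f:(\mathbf Q/\mathbf Z)^n\to D$ with $\varphi f=\bar f\pi$. By Lemma 2 for $\mathbf Z^n$ and for $H$, the map $\bar f$ on $p$-socles is $\mathbf Z^n/p\mathbf Z^n\to H/pH$, which is onto by hypothesis. So $\bar f$ maps the $p$-socle onto $D[p]$ for every $p$.

**Step 2: $\bar f$ is onto.** Its image $I$ is divisible, so $D=I\oplus I'$. Since $D[p]\subseteq I$ for all $p$, we have $I'[p]\subseteq I\cap I'=0$ for all $p$. A torsion group without elements of prime order is $0$, so $I'=0$.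

**Step 3: $N=\ker\bar f$ is divisible.** This will split $\bar f$. Let $x\in N$ and let $p$ be a prime. Choose $y$ with $py=x$. Then $p\bar f(y)=0$, so by Step 1 there is $y'$ with $py'=0$ and $\bar f(y')=\bar f(y)$. Hence $y-y'\in N$ and $p(y-y')=x$.

**Step 4: the cross section.** By Step 3, $(\mathbf Q/\mathbf Z)^n=N\oplus N'$, and by Step 2, $\bar f$ maps $N'$ isomorphically onto $D$. The inverse is a homomorphism $\sigma:D\to(\mathbf Q/\mathbf Z)^n$ with $\bar f\sigma=\mathrm{id}_D$. Put $\Gamma=f\circ s_n\circ\sigma$. It is Bohr-continuous, since $f$ and $\sigma$ are homomorphisms, and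
$$\varphi\Gamma=\varphi f s_n\sigma=\bar f\pi s_n\sigma=\bar f\sigma=\mathrm{id}_D.\qquad\square$$

**Proof of Theorem B.3, direction "$\Leftarrow$".** Suppose $H\to\prod_pH/pH$ is onto and $d_p(H)\le n$ for all $p$. For each $p$ choose a spanning list $b_{1,p},\dots,b_{n,p}$ of $H/pH$ (repetitions and zeros allowed). By surjectivity there are $h_i\in H$ mapping to $(b_{i,p})_p$, for $i\le n$. Apply B.2. $\square$

**Proof of Theorem A.1.** For $H=\prod_q\mathbf Z_q^{n_q}$ the map $H\to\prod_pH/pH=\prod_p\mathbf F_p^{n_p}$ is coordinatewise reduction, which is onto, and $d_p(H)=n_p$. Apply the direction just proved. $\square$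

**Lemma 3.** The map $H\to\prod_pH/pH$ is onto if $H$ admits a compact Hausdorff group topology, or is algebraically compact, or is cotorsion.

*Proof.* Given $h_p\in H$ for all primes $p$, we look for $x\in\bigcap_p(h_p+pH)$. Finite intersections are nonempty: for a finite set $S$ of primes choose integers $a_p$ with $a_p\equiv1$ mod $p$ and $a_p\equiv0$ mod $q$ for $q\in S\setminus\{p\}$, and put $x=\sum_{p\in S}a_ph_p$. Then for $p\in S$,
$$x-h_p=(a_p-1)h_p+\sum_{q\in S\setminus\{p\}}a_qh_q\in pH.$$

If $H$ has a compact Hausdorff group topology, then $pH$ is the image of $H$ under the continuous map $x\mapsto px$. So all cosets $h_p+pH$ are compact, hence closed, and the whole intersection is nonempty. If $H$ is algebraically compact (Fuchs, *Infinite Abelian Groups* I, §38), the system $x-py_p=h_p$ in the unknowns $x,y_p$ is finitely solvable by the computation above, hence solvable. If $H$ is cotorsion, it is the image of an algebraically compact group $C$ (Fuchs, §54). The map $C\to\prod_pC/pC\to\prod_pH/pH$ is onto, as both arrows are, and it factors through $H$; so $H\to\prod_pH/pH$ is onto.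 $\square$

## 4. A continuous section has many additive quadruples

Now we turn to necessity. Suppose $(n_p)$ is unbounded and some $\Gamma$ is continuous at $0$. No single prime will give a contradiction, because each $\mathbf Z_p^{n_p}$ is ccs. We need a quantity that is bounded uniformly over all finite subgroups of $D$, at all primes. But continuity gives information about one character at a time: for each $\chi\in\widehat G$ there are finitely many characters $\eta_i$ and an $\varepsilon$ controlling $\chi\circ\Gamma$ near $0$, and their number and $\varepsilon$ depend on $\chi$. A direct attack stops at this lack of uniformity. What gets past it is that $\widehat G$ is a compact group: countably many closed sets of "uniformly controlled" characters cover it, so one of them has positive Haar measure. Integrating a Fourier quantity over $\widehat G$ then turns measure into a count.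

The count is of additive quadruples. For a finite set $A$ in an abelian group, consider the number of $(a_1,a_2,a_3,a_4)\in A^4$ with $a_1+a_2=a_3+a_4$. It is at most $|A|^3$, with equality for a subgroup. For $A=\{1,2,4,\dots,2^{m-1}\}$ an equation $a_1+a_2=a_3+a_4$ forces $\{a_1,a_2\}=\{a_3,a_4\}$ by looking at binary digits, so the number is $2m^2-m$, a vanishing fraction of $m^3$. For $m$ consecutive multiples of a fixed nonzero element of a torsion-free group, the numbers of representations of the possible sums are $1,2,\dots,m,\dots,2,1$, so the number of quadruples is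
$$m^2+2\sum_{j<m}j^2=\frac{2m^3+m}3 . \tag{2}$$

We write $\mathbf E_{x\in F}=\frac1{|F|}\sum_{x\in F}$. The group $\widehat G$, with pointwise convergence, is closed in $\mathbf T^G$, hence compact; it carries normalized Haar measure.

**Lemma 4.** Let $M\ge2$, let $F$ be a finite abelian group, $u:F\to\mathbf T$ a function, and $\eta_1,\dots,\eta_M\in\widehat F$. Suppose $\|u(x)\|\le\frac18$ whenever $\|\eta_i(x)\|<\frac1M$ for all $i$. Then there is $\eta\in\widehat F$ with
$$\big|\mathbf E_{x\in F}\,e(u(x)+\eta(x))\big|\ge\rho_M:=\frac{M^{-M}}{\sqrt2}.$$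

The lower bound does not involve $|F|$.

*Proof.* **Step 1: a weight with nonnegative Fourier coefficients.** We want a function supported where $u$ is small that is an average of characters. Let $w(t)=\max(0,1-M\|t\|)$ on $\mathbf T$. For an interval $I\subset\mathbf T$ of length $1/M\le\frac12$, the overlap of $I$ and $I+t$ has length $\max(0,\frac1M-\|t\|)$, so $w=M\,1_I*1_{-I}$. Hence $\hat w(k)=M|\hat 1_I(k)|^2\ge0$ and $\hat w(0)=M\cdot M^{-2}=1/M$. By Parseval, $\sum_k\hat w(k)=M\|1_I\|_2^2=1$. So the Fourier series of the continuous function $w$ converges absolutely, to $w$. Put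
$$g(x)=\prod_{i\le M}w(\eta_i(x))=\sum_{k\in\mathbf Z^M}c_k\,e\Big(\sum_ik_i\eta_i(x)\Big),\qquad c_k=\prod_i\hat w(k_i)\ge0,\quad\sum_kc_k=1,\quad c_0=M^{-M}.$$

**Step 2: the weighted mean of $e(u)$ is large.** Since $\mathbf E_xe(\eta(x))\in\{0,1\}$ for every $\eta\in\widehat F$, we get $\mathbf E\,g\ge c_0=M^{-M}$. Where $g(x)>0$, all $\|\eta_i(x)\|<\frac1M$, so $\|u(x)\|\le\frac18$ and $\mathrm{Re}\,e(u(x))\ge\cos\frac\pi4=\frac1{\sqrt2}$. As $g\ge0$, $|\mathbf E_x\,g(x)e(u(x))|\ge M^{-M}/\sqrt2=\rho_M$.

**Step 3: one character achieves it.** Expanding $g$,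
$$\rho_M\le|\mathbf E_x\,g(x)e(u(x))|\le\sum_kc_k\Big|\mathbf E_x\,e\Big(u(x)+\sum_ik_i\eta_i(x)\Big)\Big| .$$
The right side is a weighted average with total weight $1$. If all the absolute values were below $\rho_M$, so would be the average (only finitely many characters $\sum_i k_i\eta_i$ occur). So some $\eta=\sum_ik_i\eta_i$ works. $\square$

**Proposition 5.** Let $G$ be an abelian group, $H\le G$, $D=G/H$, and let $\Gamma:D\to G$ be a cross section of $\varphi$ with $\Gamma(0)=0$ that is continuous at $0$ as a map $D^\#\to G^\#$. Then there is $\kappa>0$ such that for every finite subgroup $F\le D$,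
$$Q(F):=\#\{(x,y,z,w)\in F^4:\Gamma(x)+\Gamma(y)=\Gamma(z)+\Gamma(w)\}\ge\kappa|F|^3 .$$

*Proof.* **Step 1: uniform control on a set of positive measure.** For $M\ge2$ let $\mathcal G_M$ be the set of $\chi\in\widehat G$ such that for every finite subgroup $F\le D$ there are $\eta_1,\dots,\eta_M\in\widehat F$ with
$$\|\chi(\Gamma(x))\|\le\tfrac18\quad\text{for all }x\in F\text{ satisfying }\|\eta_i(x)\|<\tfrac1M\ (i\le M). \tag{3}$$
For fixed $F$ and fixed $(\eta_i)$, condition (3) is a closed condition on $\chi$. There are finitely many tuples $(\eta_i)$, so for fixed $F$ we have a closed set, and $\mathcal G_M$ is the intersection of these over all $F$. So $\mathcal G_M$ is closed.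

Every $\chi\in\widehat G$ lies in some $\mathcal G_M$. Indeed $\chi\circ\Gamma$ is continuous at $0$ with value $0$ there, so there are $\eta_1,\dots,\eta_k\in\widehat D$ and $\varepsilon>0$ with $\|\chi(\Gamma(x))\|\le\frac18$ whenever all $\|\eta_i(x)\|<\varepsilon$. Take $M\ge\max(2,k,1/\varepsilon)$, pad the list to length $M$ with trivial characters, and restrict to $F$. Thus $\widehat G=\bigcup_{M\ge 2}\mathcal G_M$. By countable subadditivity some $\mathcal G_M$ has Haar measure $\alpha>0$. Fix this $M$; it and $\alpha$ do not depend on any $F$.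

**Step 2: an integral that counts quadruples.** Let $F\le D$ be a finite subgroup and $L=\langle\Gamma(F)\rangle\le G$. Since $\varphi(\Gamma(x))=x$, we have $\varphi(L)\subseteq F$, so $\eta\circ\varphi|_L$ is a character of $L$ for $\eta\in\widehat F$. For $\lambda\in\widehat L$ set
$$f(\lambda)=\mathbf E_{x\in F}\,e(\lambda(\Gamma(x))),\qquad \Phi(\lambda)=\sum_{\eta\in\widehat F}\big|f(\lambda+\eta\circ\varphi|_L)\big|^4 .$$
The sum over $\eta$ is there because the $\eta$ supplied by Lemma 4 is not under our control. By invariance of Haar measure each summand has the same integral, so $\int_{\widehat L}\Phi=|F|\int_{\widehat L}|f|^4$. Now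
$$|f(\lambda)|^4=|F|^{-4}\sum_{(x,y,z,w)\in F^4}e\big(\lambda(\Gamma(x)+\Gamma(y)-\Gamma(z)-\Gamma(w))\big),$$
and $\int_{\widehat L}e(\lambda(g))\,d\lambda$ is $1$ for $g=0$ and $0$ for $g\ne0$ (characters separate points, and the integral is translation invariant). Hence
$$\int_{\widehat L}\Phi=|F|\cdot|F|^{-4}Q(F)=|F|^{-3}Q(F). \tag{4}$$

**Step 3: the integral is bounded below.** Let $\chi\in\mathcal G_M$. Lemma 4 with $u=\chi\circ\Gamma|_F$ gives $\eta\in\widehat F$ with $|\mathbf E_xe(\chi(\Gamma(x))+\eta(x))|\ge\rho_M$. Since $\eta(\varphi(\Gamma(x)))=\eta(x)$, the left side is $|f(\chi|_L+\eta\circ\varphi|_L)|$. So $\Phi(\chi|_L)\ge\rho_M^4$. The restriction map $\widehat G\to\widehat L$ is a continuous homomorphism, surjective because characters extend. It therefore carries Haar measure to a translation-invariant probability measure, that is, to Haar measure. Consequently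
$$\int_{\widehat L}\Phi(\lambda)\,d\lambda=\int_{\widehat G}\Phi(\chi|_L)\,d\chi\ge\alpha\rho_M^4 ,$$
and by (4), $Q(F)\ge\kappa|F|^3$ with $\kappa=\alpha\rho_M^4$. $\square$

We can now settle the coordinatewise section $\Gamma_{\mathrm{co}}$ of Section 2, with $n_p=1$. Let $F=\bigoplus_{p\in P}(\frac1p\mathbf Z/\mathbf Z)$ for a set $P$ of $k$ primes. Then $\Gamma_{\mathrm{co}}(F)$ is a product of sets $A_p$, each consisting of the $p$ consecutive multiples of $1/p$ lying in $(\theta-1,\theta)$. Quadruples in a product are counted coordinate by coordinate, so by (2)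
$$Q(F)=\prod_{p\in P}\frac{2p^3+p}3=|F|^3\prod_{p\in P}\frac{2+p^{-2}}3\le\Big(\frac34\Big)^k|F|^3 .$$
As $k\to\infty$ this contradicts Proposition 5, so $\Gamma_{\mathrm{co}}$ is discontinuous at $0$. The diagonal section passes the test on the same $F$: there $\Gamma(F)$ is the diagonal copy of $N=\prod_{p\in P}p$ consecutive multiples of $1/N$, and $Q(F)=(2N^3+N)/3$. Likewise, a box $\Gamma(F)$ with $F\cong(\mathbf Z/p)^n$ has $Q(F)\le(\frac34)^n|F|^3$, so the number of independent directions costs energy. We have to show this for every cross section and not only for boxes.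

## 5. From quadruples to small sumsets

To get structure from many quadruples we use the following theorem (Gowers, GAFA 8 (1998) and 11 (2001); Tao–Vu, *Additive Combinatorics*, §2.5).

**Balog–Szemerédi–Gowers theorem.** For every $\kappa>0$ there are $c\in(0,1]$ and $C\ge1$ such that every finite nonempty subset $A$ of an abelian group with at least $\kappa|A|^3$ solutions of $a_1+a_2=a_3+a_4$ in $A$ has a subset $A'$ with $|A'|\ge c|A|$ and $|A'+A'|\le C|A'|$.

If one meets the theorem with conclusion $|A'-A'|\le C_0|A'|$, the Plünnecke–Ruzsa inequality gives $|A'+A'|\le C_0^2|A'|$.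

**Corollary 6.** In the situation of Proposition 5 there are constants $c\in(0,1]$, $C\ge1$, independent of $F$, such that every finite subgroup $F\le D$ contains $X$ with $|X|\ge c|F|$ and $|\Gamma(X)+\Gamma(X)|\le C|X|$. If $F\cong(\mathbf Z/p)^n$, $x_0\in X$ and $Y=\langle X-x_0\rangle$, then
$$\dim_{\mathbf F_p}Y\ge n-\log_2(1/c). \tag{5}$$

*Proof.* The map $\Gamma$ is injective, so $A=\Gamma(F)$ has $|A|=|F|$, and by Proposition 5 it has at least $\kappa|A|^3$ additive quadruples. Apply the theorem, and let $X\subseteq F$ correspond to $A'$. In the second situation $X\subseteq x_0+Y$, so $p^{\dim Y}=|Y|\ge|X|\ge c\,p^n$, and $\dim Y\ge n-\log_p(1/c)\ge n-\log_2(1/c)$. $\square$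

**Normalization.** If a cross section $\Gamma$ is continuous at a point $a$, then $\Gamma'(x)=\Gamma(x+a)-\Gamma(a)$ satisfies $\varphi(\Gamma'(x))=x$ and $\Gamma'(0)=0$, and it is continuous at $0$ because translations are homeomorphisms. So Corollary 6 applies to $\Gamma'$. In the next two sections we write $\Gamma$ for $\Gamma'$.

## 6. Few dimensions in a rational vector space, and torsion-free $H$

If $H$ is torsion-free, then $G[p]=H[p]=0$ for all $p$ by Lemma 2, so $G$ is a $\mathbf Q$-vector space. There a small sumset forces small dimension.

**Lemma 7 (Freiman).** If $A\subset\mathbf R^N$ is finite and nonempty of affine dimension $d$, then $|A+A|\ge(d+1)|A|-\frac{d(d+1)}2$.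

For example, $A=\{0,e_1,\dots,e_d\}$, with $e_1,\dots,e_d$ linearly independent, has $|A+A|=\frac{(d+1)(d+2)}2$, which equals the bound $(d+1)^2-\frac{d(d+1)}2$.

*Proof.* We use induction on $|A|$. If $|A|=1$, then $d=0$ and $|A+A|=1$. Let $|A|\ge2$, so $d\ge1$. Work in the affine span of $A$, identified with $\mathbf R^d$; this translates $A$ and changes no cardinality. Let $a$ be a vertex of $\mathrm{conv}\,A$ and $A'=A\setminus\{a\}$. Removing a point lowers the affine dimension by at most one.

**Case $\dim A'=d$.** We find $d+1$ sums outside $A'+A'$. Since $a$ is a vertex, $a\notin\mathrm{conv}\,A'$. The $d$-dimensional polytope $\mathrm{conv}\,A'$ is the intersection of its facet half-spaces, so it has a facet with defining inequality $\ell\le t$ ($\ell$ linear) such that $\ell(a)>t$. A facet has at least $d$ vertices, and they belong to $A'$; choose distinct ones $b_1,\dots,b_d$. The points $2a,a+b_1,\dots,a+b_d$ are distinct and satisfy $\ell>2t$, while $\ell\le2t$ on $A'+A'$. So by induction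
$$|A+A|\ge|A'+A'|+d+1\ge(d+1)(|A|-1)-\tfrac{d(d+1)}2+d+1=(d+1)|A|-\tfrac{d(d+1)}2 .$$

**Case $\dim A'=d-1$.** Here $A'$ lies in a hyperplane $\ell=t$ with $\ell(a)\ne t$. The sets $A'+A'$, $a+A'$, $\{2a\}$ lie on the three different levels $2t$, $t+\ell(a)$, $2\ell(a)$ of $\ell$, so they are disjoint. By induction
$$|A+A|\ge d(|A|-1)-\tfrac{d(d-1)}2+(|A|-1)+1=(d+1)|A|-\tfrac{d(d+1)}2.\qquad\square$$

**Theorem 8.** Let $H$ be torsion-free with divisible hull $G$. If some cross section of $\varphi$ is continuous at some point, then $\sup_pd_p(H)<\infty$.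

*Proof.* Normalize as in Section 5. Let $p$ be a prime and $F\le D[p]$ a finite subgroup, $F\cong(\mathbf Z/p)^n$. Take $X,x_0,Y,c,C$ from Corollary 6, with $c$ and $C$ independent of $p$ and $F$.

**Step 1: $\Gamma(X)$ has small dimension.** The finite set $\Gamma(X)$ lies in some $\mathbf Q^N\subset\mathbf R^N$. Let $d$ be its affine dimension; then $|X|=|\Gamma(X)|\ge d+1$. By Lemma 7,
$$C|X|\ge(d+1)|X|-\tfrac{d(d+1)}2\ge\big(d+1-\tfrac d2\big)|X| ,$$
so $\frac d2+1\le C$ and $d<2C$.

**Step 2: this bounds $\dim Y$.** The group $\Lambda=\langle\Gamma(x)-\Gamma(x_0):x\in X\rangle$ is finitely generated and torsion-free. Its rank is $d$, since rational vectors are independent over $\mathbf Q$ exactly when they are over $\mathbf R$. So $\Lambda$ is generated by $d$ elements. As $\varphi(\Gamma(x)-\Gamma(x_0))=x-x_0$, we have $\varphi(\Lambda)=Y$. Hence $Y$ is generated by $d$ elements, that is, $\dim Y\le d$.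

**Step 3: conclusion.** By (5), $n\le\dim Y+\log_2(1/c)\le2C+\log_2(1/c)$. This holds for every finite subgroup $F$ of $D[p]$ and every $p$, so $d_p(H)=\dim D[p]$ (Lemma 2) is bounded uniformly in $p$. $\square$

**Proof of Theorem A.2.** The group $H=\prod_p\mathbf Z_p^{n_p}$ is torsion-free with $d_p(H)=n_p$. By Theorem 8, if some cross section is continuous at even one point, then $(n_p)$ is bounded. So for unbounded $(n_p)$ every cross section is discontinuous at every point, and in particular $H\notin\mathbf{ACCS}(\#)$. Together with A.1 this proves Theorem A. $\square$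

## 7. Torsion in $H$: the finite subgroup must be counted twice

If $H$ has torsion, Step 1 above stops working: $G$ is no longer a $\mathbf Q$-vector space, and a set with small sumset may be a large part of a finite subgroup $S$ of arbitrarily large rank. Consider $H=(\mathbf Z/p)^n$, with $G=(\mathbf Z[1/p]/\mathbf Z)^n$ and $F=D[p]=G[p^2]/H$. The set $\Gamma(F)$, of size $p^n$, lies in the subgroup $S=G[p^2]$, which has order $p^{2n}$. Can it lie in a much smaller subgroup? No: if $\varphi(S)\supseteq F$ for a finite subgroup $S\le G$, then $\varphi(S)$ has $p$-rank at least $n$, so $S$ has $p$-rank at least $n$, so $|S[p]|\ge p^n$. But $S[p]\subseteq G[p]=H$ is killed by $\varphi$, and hence $|S|\ge p^n\cdot p^n$. So $S$ pays for the rank of $F$ twice. This works in general, with the following theorem in the place of Lemma 7 (*Freiman's theorem in an arbitrary abelian group*, J. London Math. Soc. 75 (2007), Theorem 1.1).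

**Green–Ruzsa theorem.** If $A$ is a finite nonempty subset of an abelian group with $|A+A|\le C|A|$, then $A\subseteq P+S$, where $S$ is a finite subgroup, $P=\{v_0+\sum_{i\le d}l_iv_i:0\le l_i<N_i\}$, and $d$ and $|P+S|/|A|$ are bounded by constants $d(C)$ and $C_1=C_1(C)$.

Note that $C_1\ge1$. We may take $d=d(C)$ an integer by adding generators $v_i=0$ with $N_i=1$.

**Proof of Theorem B.1.** Normalize, let $p$ be a prime and $F\le D[p]$ with $F\cong(\mathbf Z/p)^n$, and take $X,x_0,Y,c,C$ from Corollary 6. Apply the Green–Ruzsa theorem to $A=\Gamma(X)$, with $d=d(C)$.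

**Step 1: most of $Y$ lies in $\varphi(S)$.** For $x\in X$ we have $\Gamma(x)-\Gamma(x_0)\in\langle v_1,\dots,v_d\rangle+S$. Applying $\varphi$,
$$Y\subseteq\langle\varphi(v_1),\dots,\varphi(v_d)\rangle+\varphi(S).$$
So $Y/(Y\cap\varphi(S))$ embeds in the quotient of the right side by $\varphi(S)$, a $d$-generated abelian group. A subgroup of a $d$-generated abelian group is $d$-generated, so $\dim Y/(Y\cap\varphi(S))\le d$. With (5),
$$\dim(Y\cap\varphi(S))\ge n':=n-\log_2(1/c)-d .$$
If $n'\le0$, then $n\le d+\log_2(1/c)$ and $n$ is bounded. Suppose $n'>0$.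

**Step 2: $S$ is large.** First, $|\varphi(S)|\ge|Y\cap\varphi(S)|\ge p^{n'}$. Second, the $p$-rank of a finite abelian group $B$ is $\dim B[p]=\dim B/pB$. By Step 1, $\varphi(S)$ has $p$-rank at least $n'$, and since $S/pS$ maps onto $\varphi(S)/p\varphi(S)$, so has $S$. Thus $|S[p]|\ge p^{n'}$. By Lemma 2, $S[p]\subseteq G[p]=H[p]\subseteq H$, so $|S\cap H|\ge p^{n'}$. Together,
$$|S|=|S\cap H|\cdot|\varphi(S)|\ge p^{2n'} .$$

**Step 3: $S$ is not that large.** We have $|S|\le|P+S|\le C_1|X|\le C_1p^n$. Hence $p^{2n'}\le C_1p^n$, so $2n'\le n+\log_pC_1\le n+\log_2C_1$, that is,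
$$n\le2\log_2(1/c)+2d+\log_2C_1 .$$
In all cases $n$ is bounded independently of $p$ and $F$. So $\sup_pd_p(H)=\sup_p\dim D[p]<\infty$. $\square$

**Proof of Theorem B.3, direction "$\Rightarrow$".** This is B.1. The direction "$\Leftarrow$" was proved in Section 3, and Lemma 3 shows that the named classes satisfy the hypothesis. This completes Theorem B. $\square$

## 8. The group $\langle 1/p : p \text{ prime}\rangle$

Theorem B.1 holds for every abelian group, but we do not claim that $\sup_pd_p(H)<\infty$ is sufficient for every abelian group. Consider $H=\langle1/p:p\text{ prime}\rangle\le\mathbf Q$, which consists of the fractions $a/m$ with $m$ squarefree. Any two elements of $H$ lie in a cyclic subgroup, so $d_p(H)\le1$; and $1/p\notin pH$ since $1/p^2\notin H$, so $d_p(H)=1$ for all $p$. The necessary condition is satisfied.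

Neither sufficient condition applies. If $m$ is squarefree and $p\nmid m$, then $\frac a{mp}\in H$, so $\frac am\in pH$. Hence any finite list $h_1,\dots,h_n$ in $H$ has zero image in $H/pH$ for all but finitely many $p$, and the hypothesis of B.2 fails. The hypothesis of B.3 fails too: $H$ is countable, while $\prod_pH/pH\cong\prod_p\mathbf F_p$ is not. So Theorem B does not decide whether this $H$ is a ccs-group.
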